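
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture II}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Adjoints of differential operators on the base affine space}


\begin{abstract}
Let $A=N_+\backslash G$ be the base affine space of a simply connected complex semisimple group $G$. We study scalar products on the ring of regular functions on $A$ given by weights $u(\sum\varrho_iH_i)$, where $H_i$ is the squared length of the $i$-th fundamental highest weight vector moved by $G$. It was conjectured that for every $G$ one can choose $u$ so that the adjoint of each regular differential operator on $A$ is again a regular differential operator. We show that this is possible if and only if $G$ is $SL_2^{\,r}$ or $SL_3$, and we determine all weights $u$ in these cases: up to rescaling, $u(t)=e^{-t}$ for $SL_2^{\,r}$ and $u(t)=2t^{-1/2}K_1(2\sqrt t)$, with $K_1$ the modified Bessel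 function, for $SL_3$. In particular the conjecture is false.
\end{abstract}

\section{The question and the answer}

Let $G$ be a nontrivial connected, simply connected complex semisimple Lie group of rank $r$ with Lie algebra $\mathfrak g$. Let $N_+\subset G$ be a maximal unipotent subgroup with Lie algebra $\mathfrak n_+$, let $\mathfrak n_-$ be the opposite maximal nilpotent subalgebra, and let $A=N_+\backslash G$ be the base affine space. Write $\mathcal E(A)$ for the ring of regular functions on $A$ and $\mathcal D(A)$ for the ring of regular differential operators on $A$, which acts on $\mathcal E(A)$. Let $K\subset G$ be a maximal compact subgroup whose Cartan involution $\theta$ satisfies $\theta(\mathfrak n_+)=\mathfrak n_-$.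

Let $\omega_1,\dots,\omega_r$ be the fundamental weights. Let $T_i$ be the irreducible representation of $G$ with highest weight $\omega_i$, with a $K$-invariant Hermitian product $\langle\,,\rangle_i$, linear in the first variable, and a highest weight vector $f_i$ of length $1$. Put
\[
H_i(g)=\|T_i(g^{-1})f_i\|_i^2,\qquad z_i(g)=\langle T_i(g^{-1})f_i,f_i\rangle_i .
\]
Since $N_+$ fixes $f_i$, both are functions on $A$; the vectors $T_i(g^{-1})f_i$ serve as coordinates of the point $N_+g$, the $z_i$ are distinguished coordinates, and $H_i$ is the squared length of the $i$-th group of coordinates.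

Given a positive measurable function $u$ on $(0,\infty)$ and positive numbers $\varrho_1,\dots,\varrho_r$, consider
\begin{equation}\label{eq:form}
\{f,g\}=\int_A f\,\bar g\;u\Big(\sum_{i=1}^r\varrho_iH_i\Big)\,d\nu ,\qquad f,g\in\mathcal E(A),
\end{equation}
where $\nu$ is the $G$-invariant measure on $A$, whenever all these integrals converge. The completion of $\mathcal E(A)$ is called the Segal--Bargmann space of $G$. The adjoint of $D\in\mathcal D(A)$ is the operator $D^*$ on $\mathcal E(A)$ with $\{Df,g\}=\{f,D^*g\}$ for all $f,g\in\mathcal E(A)$; it is unique if it exists, because the form is positive definite (Proposition~\ref{prop:form}).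

Consider the simplest case. For $G=SL_2$ the map $g\mapsto g^{-1}e_1$ identifies $A$ with $\mathbb C^2\setminus0$. Then $\mathcal E(A)=\mathbb C[x,y]$, $\mathcal D(A)$ is the Weyl algebra, and $H_1=|x|^2+|y|^2$. With $u(t)=e^{-t}$ and $\varrho_1=1$ we get the Gaussian scalar product, for which integration by parts gives $\partial_x^*=x$ and $\partial_y^*=y$. So all adjoints are again in the Weyl algebra. The following conjecture from \cite{DOBAS} says that a suitable weight does the same for every $G$.

\begin{conjecture}
For every $G$ as above there are a positive, rapidly decreasing function $u$ on $(0,\infty)$ and numbers $\varrho_1,\dots,\varrho_r>0$ such that the integrals \eqref{eq:form} converge and, for every $D\in\mathcal D(A)$, the adjoint $D^*$ exists and belongs to $\mathcal D(A)$.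
\end{conjecture}

The function $u$ may depend on $G$. The conjecture is false, and we determine exactly when such $u$ exist.

\begin{theorem}\label{thm:main}
Let $G,K,N_+$ be as above.
\begin{enumerate}
\item[(a)] Suppose that for some measurable $u>0$ and some $\varrho_i>0$ the integrals \eqref{eq:form} converge on $\mathcal E(A)$ and each of the $r$ multiplication operators $z_1,\dots,z_r$ has an adjoint in $\mathcal D(A)$. Then $G\cong SL_2^{\,r}$ or $G\cong SL_3$.
\item[(b)] For $G=SL_2^{\,r}$ and for $G=SL_3$ there are $u$ as required in Conjecture II, with arbitrary $\varrho_i>0$. All solutions, up to equality almost everywhere, are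
\[
\begin{aligned}
SL_2^{\,r}:&\quad u(t)=C\,e^{-t/\kappa};\\
SL_3:&\quad u(t)=C\,u_0(t/\kappa),\qquad u_0(t)=\int_0^\infty s^{-2}e^{-s-t/s}\,ds=2t^{-1/2}K_1(2\sqrt t);
\end{aligned}
\]
with arbitrary $C,\kappa>0$. Here $K_1$ is the modified Bessel function.
\end{enumerate}
\end{theorem}

In (b), each of the listed functions works with every choice of the $\varrho_i$; conversely, a function $u$ that works with some choice of the $\varrho_i$ is on the list.

\begin{corollary}
Conjecture II is false. For every $G$ not isomorphic to $SL_2^{\,r}$ or $SL_3$, for instance $SL_4$, $Sp_4$, $G_2$ or $SL_2\times SL_3$, and for every choice of $u$ and $\varrho_i$ with convergent integrals, some multiplication operator $z_i\in\mathcal D(A)$ has no adjoint in $\mathcal D(A)$.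
\end{corollary}

\paragraph{The idea of the proof.} On the irreducible constituents $E_\lambda$ of $\mathcal E(A)$ the weight $u$ enters only through a function $m(|\lambda|)$ of the total degree $|\lambda|=\sum\lambda_i$. The adjoint of $z_i$ lowers the monomial $z^{\lambda+\omega_i}$ to a multiple $a_i(\lambda)z^\lambda$. If this adjoint has finite order, then $a_i$ must be a polynomial in $\lambda$. But $a_i(\lambda)$ contains the quotient of dimensions $\dim T_\lambda/\dim T_{\lambda+\omega_i}$, which has one denominator for each positive coroot involving the $i$-th simple coroot. The denominator of the simple coroot itself is cancelled by a factor which comes from the invariant measure; the remaining ones can only be cancelled by a function of $|\lambda|$. This leaves very few root systems.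

For $SL_3$ the same computation tells us which $u$ to try and what the adjoints of the coordinates must look like. These coordinates and their adjoints are not visibly generators of $\mathcal D(A)$, so a further argument is needed. It rests on a bound for the order of a differential operator on a quadratic cone in terms of its degree (Proposition~\ref{prop:bound}).

\paragraph{Conventions.} $\mathbb N=\{0,1,2,\dots\}$. Elements of a commutative algebra $E$ are identified with multiplication operators on $E$. An operator $D\in\mathrm{End}_{\mathbb C}(E)$ has \emph{order} $\le k$ if all $(k+1)$-fold commutators $[\dots[[D,f_0],f_1],\dots,f_k]$ with $f_j\in E$ vanish; order $\le-1$ means $D=0$. The \emph{exact order} of an operator $D\ne0$ of finite order is the smallest $k$ such that $D$ has order $\le k$. The commutators do not depend on the order of the $f_j$, because these commute. An operator of order $\le0$ is multiplication by its value on $1$. If $D,D'$ have orders $\le a,\le b$, with $a,b\ge 0$, then $[D,D']$ has order $\le a+b-1$: for $a=b=0$ this is clear, and otherwise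 one uses induction on $a+b$ and $[[D,D'],f]=[[D,f],D']+[D,[D',f]]$, where the first term vanishes if $a=0$ and the second if $b=0$. Elements of $\mathcal D(A)$ act on $\mathcal E(A)$ as operators of finite order in this sense.

\section{The scalar product in coordinates}\label{sec:form}

Let $\mathfrak h$ be the Cartan subalgebra normalizing $\mathfrak n_+$ and $\mathfrak n_-$. It is $\theta$-stable. Let $\mathfrak a\subset\mathfrak h$ be the $(-1)$-eigenspace of $\theta$ and $A_{\mathbb R}=\exp\mathfrak a$, so that $G=N_+A_{\mathbb R}K$ (Iwasawa decomposition); weights are real on $\mathfrak a$, and $a^\mu$ stands for $e^{\mu(\log a)}$. Let $\alpha_1,\dots,\alpha_r$ be the simple roots and $\delta=\sum\omega_i$ the half-sum of the positive roots. For a dominant weight $\lambda=\sum\lambda_i\omega_i$, $\lambda_i\in\mathbb N$, let $T_\lambda$ be the irreducible representation with highest weight $\lambda$, and put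
\[
|\lambda|=\sum\lambda_i,\qquad d_\lambda=\dim T_\lambda .
\]

By the algebraic Peter--Weyl theorem
\[
\mathcal E(A)=\mathbb C[G]^{N_+}=\bigoplus_\lambda E_\lambda,\qquad
E_\lambda=\{\,g\mapsto\varphi(T_\lambda(g^{-1})v_\lambda):\varphi\in T_\lambda^*\,\}\cong T_\lambda^*,
\]
where $v_\lambda$ is a highest weight vector and $G$ acts by right translation. Elements of $E_\lambda$ satisfy $f(hg)=\lambda(h)^{-1}f(g)$ for $h\in\exp\mathfrak h$, and this property characterizes $E_\lambda$ in $\mathcal E(A)$. Hence $E_\lambda E_\mu\subset E_{\lambda+\mu}$.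

Realize $T_\lambda$ inside $\bigotimes T_i^{\otimes\lambda_i}$ with $v_\lambda=\bigotimes f_i^{\otimes\lambda_i}$, a unit vector. Then
\begin{equation}\label{eq:z}
z^\lambda:=\prod z_i^{\lambda_i}=\langle T_\lambda(g^{-1})v_\lambda,v_\lambda\rangle\in E_\lambda,\qquad z_i(e)=1,\qquad
\int_K|z^\lambda|^2\,dk=\frac1{d_\lambda},
\end{equation}
the last by Schur orthogonality, with $dk$ of total mass $1$. For the right action of the torus $\exp(\mathfrak h\cap\mathfrak k)$, $\mathfrak k$ being the Lie algebra of $K$, the function $z^\lambda$ has weight $-\lambda$. This is the lowest weight of $E_\lambda\cong T_\lambda^*$, of multiplicity one.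

\begin{proposition}\label{prop:form}
Let $u>0$ be measurable and put
\[
m(n)=\frac1{(n+2r-1)!}\int_0^\infty u(t)\,t^{\,n+2r-1}\,dt .
\]
The integrals \eqref{eq:form} converge for all $f,g\in\mathcal E(A)$ if and only if $m(n)<\infty$ for all $n\in\mathbb N$. In this case $\{\,,\}$ is positive definite and $K$-invariant, the spaces $E_\lambda$ are mutually orthogonal, and for $f,g\in E_\lambda$
\begin{equation}\label{eq:c}
\{f,g\}=c(\lambda)\int_Kf\bar g\,dk,\qquad
c(\lambda)=\mathrm{const}\cdot m(|\lambda|)\prod_i\varrho_i^{-\lambda_i-2}(\lambda_i+1)!\,,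
\end{equation}
where, for given $G$, the constant depends only on the normalization of $\nu$.
\end{proposition}

\begin{proof}
For $x=N_+ak$ we have $H_i(x)=\|T_i(a^{-1})f_i\|_i^2=a^{-2\omega_i}=:r_i$. Each root space has real dimension $2$, so the Haar measure of $G=N_+A_{\mathbb R}K$ is $dg=a^{-4\delta}\,dn\,da\,dk$. The $\omega_i$ form a basis of $\mathfrak a^*$, so $a\mapsto(r_1,\dots,r_r)$ is an isomorphism onto $(0,\infty)^r$; under it $da=\mathrm{const}\prod r_i^{-1}dr_i$ and $a^{-4\delta}=\prod r_i^2$. Hence, up to a constant,
\[
d\nu=a^{-4\delta}\,da\,dk=\prod r_i\,dr_i\;dk .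
\]
If $f\in E_\lambda$ and $g\in E_\mu$, then $(f\bar g)(ak)=a^{-\lambda-\mu}f(k)\overline{g(k)}$. For $\lambda=\mu$ we have $a^{-2\lambda}=\prod r_i^{\lambda_i}$. So for $f\in E_\lambda$ the integral of $|f|^2$ is $c(\lambda)\int_K|f|^2dk$ with
\[
c(\lambda)=\mathrm{const}\int_{(0,\infty)^r}u\Big(\sum\varrho_ir_i\Big)\prod r_i^{\lambda_i+1}\,dr_i .
\]
Substitute $t_i=\varrho_ir_i$ and use the Dirichlet--Liouville formula
\[
\int_{(0,\infty)^r}u\Big(\sum t_i\Big)\prod t_i^{p_i-1}\,dt_i=\frac{\prod\Gamma(p_i)}{\Gamma(\sum p_i)}\int_0^\infty u(t)\,t^{\sum p_i-1}\,dt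
\]
with $p_i=\lambda_i+2$; this is the formula for $c(\lambda)$ in \eqref{eq:c}. If all $m(n)$ are finite, then all integrals converge by the Cauchy--Schwarz inequality, and the same computation for $f\bar g$ gives \eqref{eq:c}. Conversely $\{z_1^n,z_1^n\}<\infty$ forces $m(n)<\infty$. For $\lambda\ne\mu$ we get $\{f,g\}=0$, because $f|_K$ and $g|_K$ are matrix coefficients of inequivalent irreducible representations of $K$. Positivity holds because $m(n)>0$ and an element of $E_\lambda$ vanishing on $K$ vanishes on $N_+A_{\mathbb R}K=G$. Finally, $\nu$ and the $H_i$ are invariant under right translation by $K$, so $\{\,,\}$ is too.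
\end{proof}

From now on we assume convergence and put $M(n)=m(n+1)/m(n)>0$. By \eqref{eq:z} and \eqref{eq:c},
\begin{equation}\label{eq:norms}
\{z^\lambda,z^\lambda\}=\frac{c(\lambda)}{d_\lambda},\qquad
\frac{c(\lambda+\omega_i)}{c(\lambda)}=\varrho_i^{-1}(\lambda_i+2)\,M(|\lambda|).
\end{equation}
Everything we can vary, apart from the harmless $\varrho_i$, is the one-variable function $M$.

\section{A polynomiality test}\label{sec:test}

Finite order is a condition that can be tested on monomials.

\begin{lemma}\label{lem:poly}
Let $D$ be an operator of order $\le k$ on a commutative algebra $E$, and let $h,w_1,\dots,w_s\in E$. For all $n\in\mathbb N^s$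
\[
D(hw^n)=\sum_{|\beta|\le k}\binom n\beta\,w^{n-\beta}D_\beta(h),
\]
where $D_\beta$ is the iterated commutator of $D$ with $\beta_j$ copies of $w_j$ for each $j$, $\binom n\beta=\prod_j\binom{n_j}{\beta_j}$, and terms with some $\beta_j>n_j$ are understood to be zero. In particular, if $E$ consists of functions and $p$ is a point with $w_j(p)=1$ for all $j$, then $D(hw^n)(p)$ is a polynomial in $n$.
\end{lemma}

\begin{proof}
On $\mathrm{End}_{\mathbb C}(E)$, composition with $w_j$ on the right is the sum of composition with $w_j$ on the left and of $[\,\cdot\,,w_j]$. All these maps, for all $j$, commute with each other. Expand the product of their $n_j$-th powers by the binomial theorem and apply it to $D$; terms with $|\beta|>k$ vanish. Then apply the resulting operators to $h$.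
\end{proof}

\begin{lemma}\label{lem:adj}
If $z_i^*$ exists, then $z_i^*z^{\lambda+\omega_i}=a_i(\lambda)z^\lambda$ for all $\lambda$, with
\begin{equation}\label{eq:a}
a_i(\lambda)=\frac{\{z^{\lambda+\omega_i},z^{\lambda+\omega_i}\}}{\{z^\lambda,z^\lambda\}}=\varrho_i^{-1}(\lambda_i+2)\,M(|\lambda|)\,\frac{d_\lambda}{d_{\lambda+\omega_i}} .
\end{equation}
If $z_i^*\in\mathcal D(A)$, then $a_i(\lambda)$ is a polynomial in $\lambda\in\mathbb N^r$.
\end{lemma}

\begin{proof}
We have $\{f,z_i^*z^{\lambda+\omega_i}\}=\{z_if,z^{\lambda+\omega_i}\}$ for all $f$. This vanishes for $f\in E_\mu$, $\mu\ne\lambda$, since then $z_if\in E_{\mu+\omega_i}$. It also vanishes if $f\in E_\lambda$ is a vector of torus weight $\ne-\lambda$, since then $z_if$ has weight $\ne-\lambda-\omega_i$ and different weight spaces are orthogonal by $K$-invariance. As $z^\lambda$ spans the weight space of weight $-\lambda$ in $E_\lambda$, it follows that $z_i^*z^{\lambda+\omega_i}\in\mathbb Cz^\lambda$. Taking $f=z^\lambda$ gives the first formula for $a_i(\lambda)$, and \eqref{eq:norms} gives the second. If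 $z_i^*\in\mathcal D(A)$, apply Lemma~\ref{lem:poly} to $D=z_i^*$, $h=z_i$, $w_j=z_j$, $n=\lambda$, at the coset of $e$, where $z_j=1$.
\end{proof}

To use the test we write out \eqref{eq:a}. Put $x_j=\lambda_j+1$ and $|x|=\sum x_j=|\lambda|+r$. For a positive root $\alpha$ write $\alpha^\vee=\sum_jn_j(\alpha)\alpha_j^\vee$, where $n_j(\alpha)=\langle\omega_j,\alpha^\vee\rangle\in\mathbb N$, and
\[
x(\alpha^\vee)=\langle\lambda+\delta,\alpha^\vee\rangle=\sum_jn_j(\alpha)x_j .
\]
Weyl's dimension formula $d_\lambda=\prod_{\alpha>0}\langle\lambda+\delta,\alpha^\vee\rangle/\langle\delta,\alpha^\vee\rangle$ gives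
\[
\frac{d_\lambda}{d_{\lambda+\omega_i}}=\prod_{\alpha>0,\;n_i(\alpha)>0}\frac{x(\alpha^\vee)}{x(\alpha^\vee)+n_i(\alpha)} .
\]
The factor with $\alpha=\alpha_i$ is $x_i/(x_i+1)$, and its denominator cancels $\lambda_i+2=x_i+1$. Thus
\begin{equation}\label{eq:a2}
a_i(\lambda)=\varrho_i^{-1}\,x_i\,M(|\lambda|)\prod_{\substack{\alpha>0,\ \alpha\ne\alpha_i\\ n_i(\alpha)>0}}\frac{x(\alpha^\vee)}{x(\alpha^\vee)+n_i(\alpha)} .
\end{equation}

\begin{example}[$SL_2$]\label{ex:sl2}
The product is empty and $a_1(\lambda)=\varrho_1^{-1}(\lambda+1)M(\lambda)$. With $M=1$ this agrees with $z_1^*=\varrho_1^{-1}\partial_x$, which sends $x^{\lambda+1}$ to $\varrho_1^{-1}(\lambda+1)x^\lambda$.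
\end{example}

\begin{example}[$SL_3$]\label{ex:sl3}
There is one non-simple positive coroot, $\alpha_1^\vee+\alpha_2^\vee$, and
\[
a_i(\lambda)=\varrho_i^{-1}\,x_i\,M(|\lambda|)\,\frac{x_1+x_2}{x_1+x_2+1},\qquad x_1+x_2=|\lambda|+2 .
\]
So $M=1$ fails. But the denominator is $|\lambda|+3$, a function of $|\lambda|$ only, and can be cancelled by the choice $M(n)=n+3$. Section~\ref{sec:sl3} shows that this choice succeeds.
\end{example}

\begin{example}[$SL_2\times SL_3$]\label{ex:prod}
Let the index $1$ belong to $SL_2$. Then $a_1(\lambda)=\varrho_1^{-1}x_1M(|\lambda|)$. If $z_1^*\in\mathcal D(A)$, then $M(n)=\varrho_1a_1(n\omega_2)$ is a polynomial in $n$. If also $z_2^*\in\mathcal D(A)$, then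
\[
(x_2+x_3+1)\,a_2=\varrho_2^{-1}\,x_2(x_2+x_3)\,M(x_1+x_2+x_3-3)
\]
is an identity of polynomials in $x_1,x_2,x_3$, since it holds for all integers $x_j\ge1$. Setting $x_2=1$, $x_3=-2$ gives $M(x_1-4)=0$ for all $x_1$, contrary to $M(n)>0$. The weight sees only the total degree of the two factors, while the denominator to be cancelled sees only one of them.
\end{example}

\section{Only \texorpdfstring{$SL_2^{\,r}$}{SL2r} and \texorpdfstring{$SL_3$}{SL3} pass the test}\label{sec:a}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Assume that all $z_i^*$ exist and lie in $\mathcal D(A)$. By Lemma~\ref{lem:adj} all $a_i$ are polynomials in $\lambda$, equivalently in $x=(x_1,\dots,x_r)$.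

Take $i=1$ and $\lambda=n\omega_1$ in \eqref{eq:a2}. The left side is a polynomial in $n$, and the factors on the right other than $M(n)$ are rational functions of $n$ which are finite and positive on $\mathbb N$. Solving for $M(n)$ we find a rational function $R$ with $M(n)=R(n)$ for all $n\in\mathbb N$, and $R\ne0$ because $M>0$. Write $R=p/q$ with nonzero polynomials $p,q$, so that $q(n)M(n)=p(n)$ on $\mathbb N$. Insert this into \eqref{eq:a2} and clear denominators. Since the points $x$ with integer coordinates $\ge1$ are Zariski dense, we obtain an identity of polynomials in $x$: for every $i$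
\begin{equation}\label{eq:div}
a_i(x)\,q(|x|-r)\prod_\alpha\big(x(\alpha^\vee)+n_i(\alpha)\big)=\varrho_i^{-1}\,x_i\,p(|x|-r)\prod_\alpha x(\alpha^\vee),
\end{equation}
where both products run over the positive roots $\alpha\ne\alpha_i$ with $n_i(\alpha)>0$.

Let $\alpha$ be a non-simple positive root and choose $i$ with $n_i(\alpha)>0$. The polynomial $x(\alpha^\vee)+n_i(\alpha)$ has degree one, so it is irreducible, and it divides the right side of \eqref{eq:div}. It has a nonzero constant term, so it divides none of the homogeneous linear forms $x_i$, $x(\beta^\vee)$. Hence it divides $p(|x|-r)$, which is a product of a constant and of factors $|x|-\mathrm{const}$. Comparing linear parts, we see that $x(\alpha^\vee)$ is proportional to $|x|$. Thus: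
\begin{equation}\label{eq:coroots}
\begin{minipage}{0.8\textwidth}
every non-simple positive coroot is proportional to $\sum_{j=1}^r\alpha_j^\vee$, the sum over \emph{all} simple coroots of $G$.
\end{minipage}
\end{equation}

If the Dynkin diagram has no edges, then $G\cong SL_2^{\,r}$, as $G$ is simply connected. Otherwise let $\{j,k\}$ be an edge. Then $\alpha_j^\vee+\alpha_k^\vee$ is a coroot, and \eqref{eq:coroots} shows that $j$ and $k$ are all the nodes, so $r=2$. Distinct positive coroots are not proportional, so there is exactly one non-simple positive coroot. The connected root systems of rank two, $A_2$, $B_2$ and $G_2$, have $1$, $2$ and $4$ non-simple positive coroots. Hence $\mathfrak g=\mathfrak{sl}_3$ and $G\cong SL_3$.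
\end{proof}

The proof used only that the $z_i^*$ have finite order as operators on $\mathcal E(A)$. A coroot can violate \eqref{eq:coroots} in two ways: for $SL_2\times SL_3$ the coroot $\alpha_2^\vee+\alpha_3^\vee$ misses a node, and for $Sp_4$, with the simple coroots suitably numbered, $2\alpha_1^\vee+\alpha_2^\vee$ has unequal coefficients.

\section{Existence for \texorpdfstring{$SL_2^{\,r}$}{SL2r}}\label{sec:sl2}

All pairs $(N_+,K)$ in a given $G$ are conjugate: maximal compact subgroups are conjugate, and $G=KB$ for a Borel subgroup $B$, so that $K$ acts transitively on Borel subgroups. The pair determines each $f_i$ up to a factor of absolute value $1$, which affects neither $H_i$ nor $z_i$. Hence we may choose the standard pair here and in Section~\ref{sec:sl3}.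

Let $G=SL_2^{\,r}$, $K=SU(2)^r$, with $N_+$ the product of the upper unitriangular groups. The maps $g\mapsto g^{-1}e_1$ in each factor identify $A$ with $(\mathbb C^2\setminus0)^r$, with coordinates $(x_i,y_i)$. The complement of $A$ in $\mathbb C^{2r}$ has codimension $2$. So regular functions on $A$, and likewise coefficients of differential operators on $A$, extend to $\mathbb C^{2r}$: we have $\mathcal E(A)=\mathbb C[x_i,y_i]$, and $\mathcal D(A)$ is the Weyl algebra. Moreover $H_i=|x_i|^2+|y_i|^2$, $z_i=x_i$, $\nu$ is Lebesgue measure, and $E_\lambda$ is the space of polynomials of degree $\lambda_i$ in $(x_i,y_i)$ for each $i$.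

Let $u=e^{-t}$. Integrating by parts, with $\partial_{x_i}\bar g=0$,
\[
\{\partial_{x_i}f,g\}=-\int f\bar g\,\partial_{x_i}\big(e^{-\sum_j\varrho_j(x_j\bar x_j+y_j\bar y_j)}\big)d\nu=\varrho_i\int f\,\overline{x_ig}\;e^{-\sum_j\varrho_jH_j}d\nu=\{f,\varrho_ix_ig\}.
\]
Hence $\partial_{x_i}^*=\varrho_ix_i$ and $x_i^*=\varrho_i^{-1}\partial_{x_i}$, and in the same way $\partial_{y_i}^*=\varrho_iy_i$, $y_i^*=\varrho_i^{-1}\partial_{y_i}$. These operators generate the Weyl algebra, and $*$ is a conjugate-linear antiautomorphism, so $\mathcal D(A)^*\subset\mathcal D(A)$. The function $Ce^{-t/\kappa}$ works as well: $C$ only scales the form, and $1/\kappa$ can be absorbed in the $\varrho_i$, which were arbitrary. \hfill$\square$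

\section{Existence for \texorpdfstring{$SL_3$}{SL3}}\label{sec:sl3}

\subsection{The cone}
Let $G=SL_3$, $K=SU(3)$ and $N_+$ be the upper unitriangular group. Take $f_1=e_1\in\mathbb C^3$ and $f_2=e_3^*\in(\mathbb C^3)^*$. Put
\[
q(x,y)=\sum_{j=1}^3x_jy_j,\qquad Q=\{q=0\}\subset\mathbb C^6 .
\]
The map $g\mapsto(x,y)=(g^{-1}e_1,\,e_3^*g)$ identifies $A$ with $\{(x,y)\in Q:x\ne0,\ y\ne0\}$. Indeed, it is the orbit map of the point $(e_1,e_3^*)$ for the right action $(x,y)\mapsto(g^{-1}x,yg)$. First, $q(x,y)=e_3^*gg^{-1}e_1=0$. Second, the action is transitive: given $(x,y)$, complete $v_1=x$ to a basis with $y(v_2)=0$, $y(v_3)=1$ and determinant $1$, and let $g^{-1}$ have columns $v_1,v_2,v_3$. Third, a matrix of determinant one fixing $e_1$ and $e_3^*$ is upper unitriangular, so the stabilizer is $N_+$. We have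
\[
H_1=|x|^2,\qquad H_2=|y|^2,\qquad z_1=x_1,\qquad z_2=y_3 .
\]

The irreducible hypersurface $Q$ is singular only at $0$, hence normal, and $Q\setminus A$ has codimension $2$. So $\mathcal E(A)=\mathbb C[Q]$. Also $\mathcal D(A)=\mathcal D(Q)$, the algebra of operators of finite order on $\mathbb C[Q]$: elements of $\mathcal D(A)$ act on $\mathcal E(A)=\mathbb C[Q]$ with finite order, and conversely operators of finite order extend uniquely to the localizations of $\mathbb C[Q]$, in particular to the rings of functions on the open sets $x_iy_j\ne0$, which cover the smooth variety $A$. For $h\in\exp\mathfrak h$ we have $x(hg)=\omega_1(h)^{-1}x(g)$ and $y(hg)=\omega_2(h)^{-1}y(g)$. So $E_\lambda$ is the part of $\mathbb C[Q]$ of bidegree $(\lambda_1,\lambda_2)$ in $(x,y)$, and $|\lambda|$ is the total degree.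

\subsection{The weight}
Example~\ref{ex:sl3} suggests $M(n)=n+3$, that is $m(n)=(n+2)!$ up to a constant, that is
\[
\int_0^\infty u(t)\,t^{n+3}\,dt=(n+3)!\,(n+2)!=\int_0^\infty\!\!\int_0^\infty e^{-s-\tau}s^{n+2}\tau^{n+3}\,d\tau\,ds .
\]
Substituting $\tau=t/s$ and using Tonelli's theorem turns the right side into $\int_0^\infty t^{n+3}\int_0^\infty s^{-2}e^{-s-t/s}\,ds\,dt$. So $u=u_0$ from Theorem~\ref{thm:main} has these moments, and the integrals \eqref{eq:form} converge. Clearly $u_0>0$. For $N\ge2$ the inequality $t^Ne^{-t/s}\le N!\,s^N$ gives $t^Nu_0(t)\le N!\,(N-2)!$, so $u_0$ is rapidly decreasing. The equality with $2t^{-1/2}K_1(2\sqrt t)$ is the standard integral representation of $K_1$; it is not used below. From now on $u=u_0$, until the end of this section. By Example~\ref{ex:sl3},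
\begin{equation}\label{eq:a3}
\frac{\{z^{\lambda+\omega_i},z^{\lambda+\omega_i}\}}{\{z^\lambda,z^\lambda\}}=a_i(\lambda)=\varrho_i^{-1}(\lambda_i+1)(|\lambda|+2),\qquad i=1,2 .
\end{equation}

\subsection{The adjoints of the coordinates}
Let $\mathsf E$ be the Euler operator on $\mathbb C[x,y]$ (multiplication by $n$ in total degree $n$) and $\Delta=\sum_j\partial_{x_j}\partial_{y_j}$. As a linear operator $x_1^*$ exists: $x_1$ maps $E_\lambda$ into $E_{\lambda+\omega_1}$, these spaces are finite-dimensional and mutually orthogonal, and we can take the adjoint of each block. By Lemma~\ref{lem:adj} and \eqref{eq:a3}, $\varrho_1x_1^*$ acts on the monomials $x_1^ay_3^b$ as $(\mathsf E+2)\partial_{x_1}$. This operator does not act on $\mathbb C[Q]$, because it does not preserve the ideal $(q)$. But $\Delta$ kills the monomials $x_1^ay_3^b$, so we are free to add a multiple of $\Delta$, and this can be done so as to preserve $(q)$. Set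
\[
P_j=(\mathsf E+2)\partial_{x_j}-y_j\Delta,\qquad P'_j=(\mathsf E+2)\partial_{y_j}-x_j\Delta\qquad(j=1,2,3).
\]

\begin{lemma}
The operators $P_j$ and $P_j'$ preserve $(q)$ and so define operators in $\mathcal D(Q)$, of order $\le2$ and of bidegree $(-1,0)$ and $(0,-1)$.
\end{lemma}

\begin{proof}
The product rule gives $\Delta(qg)=q\Delta g+(\mathsf E+3)g$, since $\Delta q=3$ and $\sum_j(y_j\partial_{y_j}+x_j\partial_{x_j})=\mathsf E$. Using $(\mathsf E+2)y_j=y_j(\mathsf E+3)$ and $(\mathsf E+2)q=q(\mathsf E+4)$, we get
\begin{align*}
P_j(qg)&=(\mathsf E+2)(y_jg)+(\mathsf E+2)(q\,\partial_{x_j}g)-y_j\,q\Delta g-y_j(\mathsf E+3)g\\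
&=q\,(\mathsf E+4)\partial_{x_j}g-q\,y_j\Delta g\in(q).
\end{align*}
Exchanging $x$ and $y$ exchanges $P_j$ and $P_j'$. The statements on order and bidegree hold on $\mathbb C[x,y]$ and pass to the quotient.
\end{proof}

\begin{proposition}\label{prop:adj}
For $u=u_0$ we have $P_j^*=\varrho_1x_j$ and $(P_j')^*=\varrho_2y_j$. Equivalently, $x_j^*=\varrho_1^{-1}P_j$ and $y_j^*=\varrho_2^{-1}P_j'$.
\end{proposition}

\begin{proof}
$P_j$ maps $E_{\lambda+\omega_1}$ into $E_\lambda$ and kills $E_\mu$ with $\mu_1=0$, where $\partial_{x_j}$ and $\Delta$ are zero. So $P_j^*$ exists as a linear operator, and it is composed of the adjoints $E_\lambda\to E_{\lambda+\omega_1}$ of the blocks.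

Let $\pi(k)$, $k\in K$, be the right translation. From $x(gk)=k^{-1}x(g)$ and $y(gk)=y(g)k$ we get
\[
\pi(k)x_j=\sum_lU_{lj}x_l,\qquad\pi(k)y_j=\sum_l\overline{U_{lj}}\,y_l,\qquad U_{lj}=(k^{-1})_{jl},
\]
with $U$ unitary. Let $K$ act on $\mathbb C[x,y]$ by the same formulas; this action fixes $q$. Then $\pi(k)\partial_{x_j}\pi(k)^{-1}=\sum_l\overline{U_{lj}}\,\partial_{x_l}$ and $\pi(k)\partial_{y_j}\pi(k)^{-1}=\sum_lU_{lj}\,\partial_{y_l}$, so $\pi(k)$ commutes with $\Delta$ and $\mathsf E$, and
\[
\pi(k)P_j\pi(k)^{-1}=\sum_l\overline{U_{lj}}\,P_l .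
\]
As $\pi(k)$ is unitary for $\{\,,\}$, taking adjoints gives $\pi(k)P_j^*\pi(k)^{-1}=\sum_lU_{lj}P_l^*$. Hence $x_j\otimes f\mapsto P_j^*f$ defines a $K$-map $E_{\omega_1}\otimes E_\lambda\to E_{\lambda+\omega_1}$. Multiplication $x_j\otimes f\mapsto x_jf$ is another, and it is nonzero. Since $E_\mu\cong T_\mu^*$ and $T_{\lambda+\omega_1}$ occurs exactly once in $T_{\omega_1}\otimes T_\lambda$, the space of such $K$-maps is one-dimensional. So $P_j^*f=c_\lambda x_jf$ for all $j$ and all $f\in E_\lambda$, with a number $c_\lambda$.

To find $c_\lambda$, note that $\Delta$ kills $z^{\lambda+\omega_1}=x_1^{\lambda_1+1}y_3^{\lambda_2}$. Hence $P_1z^{\lambda+\omega_1}=(\lambda_1+1)(|\lambda|+2)z^\lambda$. By \eqref{eq:a3},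
\[
\varrho_1\{z^{\lambda+\omega_1},z^{\lambda+\omega_1}\}=(\lambda_1+1)(|\lambda|+2)\{z^\lambda,z^\lambda\}=\{P_1z^{\lambda+\omega_1},z^\lambda\}=\overline{c_\lambda}\,\{z^{\lambda+\omega_1},z^{\lambda+\omega_1}\},
\]
so $c_\lambda=\varrho_1$. For $P_j'$ the argument is the same with $\overline U$ in place of $U$, $E_{\omega_2}$ in place of $E_{\omega_1}$, and $P_3'z^{\lambda+\omega_2}=(\lambda_2+1)(|\lambda|+2)z^\lambda$.
\end{proof}

\subsection{The plan, and two lemmas on finite order}
We know that the adjoints of the six coordinates are in $\mathcal D(Q)$. If we knew that the operators $x_j,y_j,P_j,P_j'$ generate $\mathcal D(Q)$, we would be done. We avoid this question as follows. To show that $D^*$ has finite order it suffices that its iterated commutators with the coordinates eventually vanish. By Proposition~\ref{prop:adj} this is equivalent to the eventual vanishing of the iterated commutators of $D$ with the $P_j$ and $P_j'$. Each further commutator with one of these operators lowers the degree by one and raises the order by at most one. We shall see in Section~\ref{sec:bound}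 that the degree of a nonzero operator on $Q$ cannot become so low compared to its order. First we prove the two facts about finite order which the plan uses.

\begin{lemma}\label{lem:gen}
Let $n\ge-1$. If all $(n+1)$-fold commutators of $D\in\mathrm{End}_{\mathbb C}\mathbb C[Q]$ with the coordinates $x_j,y_j$ vanish, then $D$ has order $\le n$.
\end{lemma}

\begin{proof}
Let $O_n$ be the set of such $D$, so that $O_{-1}=0$. It is a $\mathbb C[Q]$-bimodule. We use induction on $n$; the case $n=-1$ is trivial. Let $D\in O_n$, $n\ge0$. The set of all $f\in\mathbb C[Q]$ with $[D,f]\in O_{n-1}$ is a linear subspace which contains the constants and the coordinates, and it is closed under products because $[D,fg]=f[D,g]+[D,f]g$. So it is $\mathbb C[Q]$. By induction every $[D,f]$ has order $\le n-1$, so $D$ has order $\le n$.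
\end{proof}

\begin{lemma}\label{lem:hom}
Every $D\in\mathcal D(Q)$ of order $\le k$ is a finite sum of operators of order $\le k$ which are homogeneous with respect to the bidegree.
\end{lemma}

\begin{proof}
Let $D_\mu=\sum_\lambda\mathrm{pr}_{\lambda+\mu}D\,\mathrm{pr}_\lambda$, where $\mathrm{pr}_\lambda$ is the projection to $E_\lambda$ (zero if $\lambda\notin\mathbb N^2$). If $f$ has bidegree $\eta$, then $[D_\mu,f]$ is the component of bidegree $\mu+\eta$ of $[D,f]$. Hence all $(k+1)$-fold commutators of $D_\mu$ with coordinates vanish, and $D_\mu$ has order $\le k$ by Lemma~\ref{lem:gen}. By Lemma~\ref{lem:poly}, with $h=1$ and the coordinates as $w_j$, an operator of order $\le k$ is determined by the elements $D_\beta(1)$, $|\beta|\le k$, hence by its values on the finite-dimensional space $V$ of functions of degree $\le k$. Since $V$ is a finite sum of spaces $E_\lambda$ and $D(V)$ meets only finitely many bidegrees, $D_\mu|_V=0$ and so $D_\mu=0$ for all but finitely many $\mu$. On each $E_\lambda$ we have $D=\sum_\mu D_\mu$.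
\end{proof}

\subsection{Order and degree on the cone}\label{sec:bound}
On $\mathbb C^6$ an operator of order $k$ can have degree $-k$, for instance $\partial_{x_1}^k$, and no lower degree. Such a bound would not be enough for our plan, as $n$ commutators with $P_j$ may lead to order $k+n$ and degree $d-n$. On the cone $Q$ the situation is better. Already for $k=1$ it is easy to see: a derivation of $\mathbb C[Q]$ of degree $-1$ sends the coordinates $v_a$ to constants $c_a$, so it sends $q=0$ to the linear form $\sum_ac_a\,\partial q/\partial v_a$, which must vanish on $Q$; hence all $c_a=0$. A nonzero constant vector field is not tangent to the cone. In general the degree is at least $-k/2$: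

\begin{proposition}\label{prop:bound}
Let $0\ne D\in\mathcal D(Q)$ be homogeneous of total degree $d$, and let $k$ be its exact order. Then $k\le2(d+k)$.
\end{proposition}

The operators $P_j$, with $d=-1$ and $k=2$, attain equality. The idea of the proof is to join two points of the cone by a conic, and to compare the symbol of $D$ at both ends.

\begin{proof}
Let $B(v,v')=\sum_j(x_jy_j'+x_j'y_j)$ be the polar form, so $q(v)=\frac12B(v,v)$. For $\xi\in\mathbb C^6$ let $\ell_\xi(v)=B(\xi,v)$; these are all the linear forms. Let $\sigma(\cdot,\xi)$ be the $k$-fold commutator of $D$ with $\ell_\xi$. It has order $\le0$, so $\sigma(w,\xi)$ is a regular function of $(w,\xi)\in Q\times\mathbb C^6$. It is homogeneous of degree $m:=d+k$ in $w$ and of degree $k$ in $\xi$. If $\sigma\equiv0$, then by polarization all $k$-fold commutators of $D$ with linear forms would vanish, and $D$ would have order $\le k-1$ by Lemma~\ref{lem:gen}. So $\sigma\not\equiv0$; in particular $m\ge0$. This settles the case $k=0$. Let $k\ge1$.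

\emph{Invariance.} We claim that
\begin{equation}\label{eq:inv}
\sigma(w,\xi+sw)=\sigma(w,\xi)\qquad(w\in Q,\ \xi\in\mathbb C^6,\ s\in\mathbb C).
\end{equation}
Let $D'$ be any $(k-1)$-fold commutator of $D$ with linear forms. It has order $\le1$, so $f\mapsto[D',f]\in\mathbb C[Q]$ is a derivation. Since $q=0$ in $\mathbb C[Q]$, we have $0=[D',q]=\sum_a\frac{\partial q}{\partial v_a}[D',v_a]$, where $v_a$ are the six coordinates. Evaluate this at a point $w\in Q$. Since $dq_w=B(w,\cdot)=\ell_w$, the result is $[D',\ell_w](w)=0$. In other words, the symmetric $k$-linear form in $\xi$ which polarizes $\sigma(w,\cdot)$ vanishes as soon as one of its arguments is $w$. This implies \eqref{eq:inv}.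

\emph{A conic.} $Q\times\mathbb C^6$ is irreducible, so there is a point $(w,\xi)$ with $\sigma(w,\xi)\ne0$ and $b:=B(w,\xi)\ne0$. Replacing $\xi$ by $\xi-\frac{q(\xi)}bw$ changes neither $\sigma(w,\xi)$, by \eqref{eq:inv}, nor $b$, because $B(w,w)=0$; and now $q(\xi)=0$. The plane spanned by $w,\xi$ is nondegenerate, so its orthogonal complement is nondegenerate of dimension $4$, and it contains a vector $v$ with $B(v,v)=-2b$. Put
\[
w(t)=w+tv+t^2\xi,\qquad B(w(t),w(t))=t^2B(v,v)+2t^2B(w,\xi)=0 .
\]
Thus $w(t)\in Q$ for all $t$, and $\varphi(t)=\sigma(w(t),\xi)$ is a polynomial in $t$ with $\varphi(0)\ne0$.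

\emph{The other end.} For $t\ne0$, \eqref{eq:inv} at the point $w(t)$ allows us to replace $\xi$ by
\[
\xi-t^{-2}w(t)=-t^{-1}(v+t^{-1}w).
\]
Writing $w(t)=t^2(\xi+t^{-1}v+t^{-2}w)$ and using homogeneity in both arguments, we obtain
\[
\varphi(t)=(-1)^k\,t^{2m-k}\,\sigma\big(\xi+t^{-1}v+t^{-2}w,\ v+t^{-1}w\big).
\]
For $t\to\infty$ the last factor tends to $\sigma(\xi,v)$. If $2m<k$, then $\varphi(t)\to0$, so the polynomial $\varphi$ is zero, contrary to $\varphi(0)\ne0$. Hence $k\le2m=2(d+k)$.
\end{proof}

\subsection{All adjoints are differential operators}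
Let $D\in\mathcal D(Q)$; we show that $D^*\in\mathcal D(Q)$ for $u=u_0$ and any $\varrho_1,\varrho_2>0$. By Lemma~\ref{lem:hom} we may assume that $D\ne0$ is homogeneous for the bidegree, of total degree $d$ and exact order $k$. Then $D^*$ exists as a linear operator: $D$ maps each $E_\lambda$ into a single $E_{\lambda+\mu}$, with $\mu$ fixed, the $E_\lambda$ are finite-dimensional and mutually orthogonal, and we take the adjoint of each block.

Let $D_n$ be an $n$-fold commutator of $D$ with elements of $\{P_j,P_j'\}$. It has degree $d-n$ and order $\le k+n$, as the $P_j,P_j'$ have degree $-1$ and order $\le2$. Suppose $D_n\ne0$, and let $k_n\le k+n$ be its exact order. Proposition~\ref{prop:bound} gives $k_n\le2(d-n+k_n)$, that is $2n-2d\le k_n$. So $2n-2d\le k+n$, that is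
\[
n\le2d+k .
\]
Thus $D_n=0$ for $n>2d+k$. We have $[D,P]^*=-[D^*,P^*]$, and $P_j^*=\varrho_1x_j$, $(P_j')^*=\varrho_2y_j$. So, for $n>2d+k$, all $n$-fold commutators of $D^*$ with the coordinates vanish. Here $2d+k\ge0$ by Proposition~\ref{prop:bound} applied to $D$. By Lemma~\ref{lem:gen}, $D^*$ has order $\le2d+k$, so $D^*\in\mathcal D(Q)=\mathcal D(A)$.

Hence $u_0$ satisfies the requirements of Conjecture II for all $\varrho_1,\varrho_2>0$. So does $Cu_0(t/\kappa)$, since $C$ only scales the form and $1/\kappa$ is absorbed in the $\varrho_i$. \hfill$\square$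

\section{Uniqueness of the weight}\label{sec:unique}

The idea is to compare an arbitrary solution with the one already found. The two scalar products differ by a factor depending only on the total degree, and the test of Lemma~\ref{lem:poly}, applied to one coordinate and to its known adjoint, leaves only a geometric progression for this factor.

Let $G=SL_2^{\,r}$ or $G=SL_3$, and let $u$, with some $\varrho_i>0$, be any solution. Put $u_0=e^{-t}$ in the first case, and let $u_0$ be as in Theorem~\ref{thm:main} in the second. Let $\{\,,\}_0$ be the scalar product for $u_0$ with the \emph{same} $\varrho_i$, and let $m_0(n)$ be the corresponding numbers: $m_0(n)=1$ for $SL_2^{\,r}$ and $m_0(n)=(n+2)!$ for $SL_3$. Put $P=\partial_{x_1}$ for $SL_2^{\,r}$ and $P=P_1$ for $SL_3$. In both cases $P\in\mathcal D(A)$ lowers the total degree by one, the adjoint of $P$ for $\{\,,\}_0$ is $\varrho_1x_1$, and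
\begin{equation}\label{eq:Pxy}
P(x_1y_1^n)=b\,y_1^n,\qquad b=1\ \text{ for } SL_2^{\,r},\qquad b=2\ \text{ for } SL_3 .
\end{equation}
For $SL_3$ this is $(\mathsf E+2)y_1^n-y_1\Delta(x_1y_1^n)=(n+2)y_1^n-n\,y_1^n$.

Let $E_{(n)}=\bigoplus_{|\lambda|=n}E_\lambda$ be the part of total degree $n$. By \eqref{eq:c} we have $\{\,,\}=s(n)\{\,,\}_0$ on $E_{(n)}$, with $s(n)=m(n)/m_0(n)$ (take the same normalization of $\nu$). Put $S(n)=s(n+1)/s(n)>0$. For $f\in E_{(n)}$ and $g\in E_{(n+1)}$,
\begin{align*}
\{x_1f,g\}&=s(n+1)\{x_1f,g\}_0=s(n+1)\varrho_1^{-1}\{f,Pg\}_0=S(n)\varrho_1^{-1}\{f,Pg\},\\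
\{Pg,f\}&=s(n)\{Pg,f\}_0=s(n)\varrho_1\{g,x_1f\}_0=S(n)^{-1}\varrho_1\{g,x_1f\}.
\end{align*}
So the adjoints for $\{\,,\}$ are
\[
x_1^*g=\varrho_1^{-1}S(n)\,Pg\quad(g\in E_{(n+1)}),\qquad P^*f=\varrho_1S(n)^{-1}\,x_1f\quad(f\in E_{(n)}).
\]

By assumption both adjoints are in $\mathcal D(A)$, hence of finite order. By \eqref{eq:Pxy}, $x_1^*(x_1y_1^n)=\varrho_1^{-1}b\,S(n)\,y_1^n$, and Lemma~\ref{lem:poly} with $h=x_1$, $w=y_1$, at a point of $A$ with $y_1=1$, shows that $S$ is a polynomial on $\mathbb N$. Similarly $P^*(x_1^n)=\varrho_1S(n)^{-1}x_1^{n+1}$, and Lemma~\ref{lem:poly} with $h=1$, $w=x_1$, at a point with $x_1=1$, shows that $1/S$ is a polynomial on $\mathbb N$. The product of these two polynomials is $1$ on $\mathbb N$, hence identically, so $S=\kappa$ is a positive constant. Therefore $m(n)=\mathrm{const}\cdot\kappa^nm_0(n)$, that is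
\[
\mu_n:=\int_0^\infty u(t)\,t^{n+2r-1}\,dt=\mathrm{const}\cdot\kappa^n\int_0^\infty u_0(t)\,t^{n+2r-1}\,dt .
\]
Since $\int_0^\infty u_0(t/\kappa)t^{n+2r-1}dt=\kappa^{n+2r}\int_0^\infty u_0(t)t^{n+2r-1}dt$, there is a $C>0$ such that the measures $u(t)t^{2r-1}dt$ and $Cu_0(t/\kappa)t^{2r-1}dt$ have the same moments $\mu_n$.

Carleman's criterion for the Stieltjes problem says that a positive measure on $[0,\infty)$ with moments $\mu_n$ is determined by them if $\sum_{n\ge1}\mu_n^{-1/2n}=\infty$. Here $\mu_n$ is a constant times $\kappa^n(n+2r-1)!$ for $SL_2^{\,r}$, and a constant times $\kappa^n(n+3)!\,(n+2)!$ for $SL_3$. In both cases $\mu_n^{1/2n}=O(n)$, so the series diverges. Hence $u(t)=Cu_0(t/\kappa)$ almost everywhere. Together with Sections~\ref{sec:sl2} and~\ref{sec:sl3} this proves Theorem~\ref{thm:main}(b). \hfill$\square$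

\begin{thebibliography}{9}
\bibitem{DOBAS}
\emph{Differential operators on the base affine space and a study of $\mathfrak g$-modules},
\url{http://www.math.tau.ac.il/%7Ebernstei/Publication_list/publication_texts/BGG-differ-operators.pdf}.
\end{thebibliography}

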